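# Bounded width for oriented trees with tractable constraint satisfaction problems

## NP-complete or bounded width: the theorem for forest structures

**Theorem.** Let $\mathbb D=(D;E,(F_i)_i,(L_j)_j)$ be a finite structure with finitely many relations such that $(D,E)$ is an oriented forest, each $F_i\subseteq E$ is binary, and each $L_j\subseteq D$ is unary. Then $CSP(\mathbb D)$ is NP-complete or has bounded width. Hence, if $\mathrm P\neq\mathrm{NP}$ and $CSP(\mathbb D)$ is tractable, then $CSP(\mathbb D)$ has bounded width.

In particular, for every oriented tree $\mathbb H$ the problem $CSP(\mathbb H)$ is NP-complete or has bounded width. Assuming $\mathrm P\ne\mathrm{NP}$, every oriented tree with tractable CSP has bounded width.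

Let us unpack this. An *oriented forest* (or *tree*) is a digraph obtained from a finite forest (or tree) by giving each edge exactly one direction; so there are no loops and no pairs of opposite arcs. A structure as in the Theorem is called a *forest structure*. An oriented tree is the case with no $F_i$, no $L_j$, and $(D,E)$ connected. The problem $CSP(\mathbb D)$ asks, for a finite structure $\mathbb G$ with relations of the same names, whether there is a homomorphism $\mathbb G\to\mathbb D$, that is, a map of the vertices that sends every related tuple to a related tuple. It is *tractable* if it can be solved in polynomial time.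

Fix integers $k\le l$. The $(k,l)$-consistency algorithm keeps, for every set of at most $l$ vertices of $\mathbb G$, a list of partial homomorphisms. It deletes a map on at most $k$ vertices that does not extend to a listed map on some larger set of at most $l$ vertices, and it deletes every map one of whose restrictions has been deleted. It repeats this until nothing changes and rejects if a list is empty. For fixed $k,l$ this takes polynomial time, and a rejected $\mathbb G$ has no homomorphism to $\mathbb D$. *Bounded width* means that for some $k\le l$ the converse holds too. Equivalently, the class of structures with no homomorphism to $\mathbb D$ is definable by a Datalog program. In particular bounded width implies tractability, so by the Theorem, and assuming $\mathrm P\neq\mathrm{NP}$, the two properties coincide for oriented trees.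

The smallest example is the single arc $0\to1$. A digraph $\mathbb G$ maps to it if and only if no vertex of $\mathbb G$ has both an incoming and an outgoing arc: if there is no such vertex, send the vertices with an outgoing arc to $0$ and all others to $1$. So one Datalog rule, "reject if $E(x,y)$ and $E(y,z)$", defines the complement.

The question is posed in the volume "The Constraint Satisfaction Problem: Complexity and Approximability": does a tractable oriented tree always have bounded width? The answer is yes. The class is widened to forest structures because the proof passes to a core and adds constants, and forest structures are closed under both.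

## Polymorphisms, affine algebras, and what has to be refuted

A *polymorphism* of $\mathbb D$ is an operation $f:D^n\to D$ that preserves all relations: applied coordinatewise to tuples in a relation, it gives a tuple in the relation. It is *idempotent* if $f(v,\dots,v)=v$. A *Taylor operation* is an idempotent $f$ that satisfies, for each argument place $i$, an identity $f(z_1,\dots,z_n)=f(z_1',\dots,z_n')$ with all $z_j,z_j'\in\{x,y\}$, $z_i=x$, $z_i'=y$. A relation is *pp-definable* in a structure if it is defined by an existentially quantified conjunction of atoms (equality allowed).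

A core of $\mathbb D$ is an induced substructure, hence again a forest structure, and it has the same CSP. So from now on **$\mathbb D$ is a core**. Let $\mathbb D^c$ be $\mathbb D$ with all singletons added as unary relations; this is again a forest structure. Let $\mathbf A$ be the algebra on $D$ whose operations are all polymorphisms of $\mathbb D^c$, that is, all idempotent polymorphisms of $\mathbb D$. We use four published facts.

* **(F1)** (Bulatov–Jeavons–Krokhin 2005, with Taylor 1977) If $\mathbf A$ has no Taylor operation, then $CSP(\mathbb D)$ is NP-complete.
* **(F2)** (Barto–Kozik 2012) If $\mathbf A$ is finite, idempotent and has a Taylor operation, then for every prime $p>|A|$ it has a $p$-ary term $c$ with $c(x_1,\dots,x_p)=c(x_2,\dots,x_p,x_1)$.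
* **(F3)** (Barto–Kozik 2014, with Hobby–McKenzie 1988 and Valeriote 2009) If no algebra with more than one element in $HS(\mathbf A)$ is a reduct of a module, then the variety $V(\mathbf A)$ is congruence meet-semidistributive and $CSP(\mathbb D^c)$ has bounded width.
* **(F4)** (Geiger; Bodnarchuk et al.) A nonempty relation on $D$ invariant under all operations of $\mathbf A$ is pp-definable in $\mathbb D^c$.

All algebras below are finite members of $HSP(\mathbf A)$, in the signature of $\mathbf A$. "Operation" means an operation of $\mathbf A$, and the same letter denotes its action in all these algebras. We write $B\le C$ if $B$ is a subuniverse of $C$. Everything is idempotent, so singletons are subuniverses and classes of congruences are subuniverses. A subuniverse of a product $B\times C$ is called a *compatible* relation; it is *subdirect* if it projects onto both factors.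

**Definition (affine).** An algebra $Z$ is *affine* if $|Z|\ge2$ and there is an abelian group structure on $Z$ for which every operation has the form $\sum r_ix_i$ with $r_i\in\mathrm{End}(Z,+)$. Idempotence gives $\sum r_i=1$.

So the affine algebras are exactly the algebras with more than one element in (F3) that are reducts of modules. For instance $\mathbb Z_2$ with the operation $x+y+z$ is affine. So is any abelian group with at least two elements on which all operations act as projections; this degenerate case will be excluded by the Taylor operation.

Bounded width of $CSP(\mathbb D^c)$ implies bounded width of $CSP(\mathbb D)$, since the instances of the latter are the instances of the former without singleton constraints. Together with (F1) and (F3), the Theorem therefore follows once the next assumption is refuted.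

**Standing assumption.** $\mathbf A$ has a Taylor operation, and $HS(\mathbf A)$ contains an affine algebra.

Everything from the section on affine quotients on works towards a contradiction from this.

## Oriented paths by hand, and the operation that compares levels

Let $(D,E)$ be an oriented path $v_0,\dots,v_n$, with arcs in arbitrary directions, and no other relations. Its core is a homomorphic image of a connected digraph, hence connected, hence again an oriented path; so let it be a core. I claim that $\min(v_i,v_j)=v_{\min(i,j)}$ is a polymorphism. Take arcs $(v_i,v_{i'})$, $(v_j,v_{j'})$ with $i\le j$; here $i',j'$ differ by one from $i,j$. If $i=j$, the minimum of the heads is the head of one of the two arcs, and the tail is common. If $i<j$ and $i'\le j'$, the minima form the first arc. If $i<j$ and $i'>j'$, then $i'=i+1$ and $j'=j-1$ with $i+1>j-1$, so $j=i+1$, and the two arcs are $(v_i,v_{i+1})$ and $(v_{i+1},v_i)$, which is impossible.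

Now suppose $Z\in HS(\mathbf A)$ were affine. On $Z$, $\min$ acts as $rx+r'y$. Commutativity gives $r=r'$, so $2r=1$. The identity $\min(\min(x,y),y)=\min(x,y)$ gives $r^2=r$ as the coefficient of $x$. Then $r=(2r)r=2r^2=2r=1$, so $2=1$ and $1=0$ on $Z$, contradicting $|Z|\ge2$. By (F3), every oriented path has bounded width.

The sensible first attempt for trees is to look for such an operation in general. What survives on every forest is a comparison of levels. Let $\mathrm{lev}:D\to\mathbb Z$ increase by $1$ along each arc of $E$; such a function exists because $(D,E)$ is an oriented forest. Number the components of $(D,E)$. Let $\mathrm{sel}(u,v)$ be whichever of $u,v$ lies in the component of larger number; if the components agree, whichever has larger level; if the levels agree too, $u$.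

**Lemma 1.** $\mathrm{sel}$ is an idempotent polymorphism of $\mathbb D^c$.

*Proof.* Let $(u,u'),(v,v')$ both be in $E$, or both in $F_i$. Then $u,u'$ share a component, $v,v'$ share a component, and $\mathrm{lev}(u')-\mathrm{lev}(v')=\mathrm{lev}(u)-\mathrm{lev}(v)$. So the same coordinate is selected for $(u,v)$ and for $(u',v')$, and the result is one of the two given pairs. Unary relations are preserved because $\mathrm{sel}(u,v)\in\{u,v\}$. Idempotence is clear. $\blacksquare$

If $u,v$ differ in component or level, then $\mathrm{sel}(u,v)=\mathrm{sel}(v,u)$, and we will use this symmetry against linear operations as above. But for $u,v$ in the same component and on the same level, $\mathrm{sel}$ is the first projection, which acts linearly ($r=1$, $r'=0$), and there is no contradiction. This is exactly where the attempt stops: it confines all interesting elements to a single level of a single tree, and there it says nothing more. We need to use the absence of cycles in a different way.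

## Affine quotients and the square $M=Z^2$

**Step 1: the minimal affine quotient.** The purpose is to have a module with as few subuniverses as possible. Choose a subuniverse $Y\le\mathbf A$ of *minimal size* having an affine quotient $Z=Y/\theta$. Write $[v]=v/\theta$ and $q=|Z|\ge2$.

**Step 2: a term acting as $x-y+z$.** The purpose is to exclude degenerate affine algebras such as those with only projections. Let $e$ be the exponent of the group $Z$. By Dirichlet's theorem there is a prime $p>|D|$ with $p\equiv1\pmod e$; since $|D|\ge 2$, $p\ge3$. Let $c$ be a $p$-ary cyclic term from (F2). On $Z$, $c=\sum r_ix_i$; comparing coefficients in the cyclic identity gives $r_1=\dots=r_p=:r$. Then $1=\sum r_i=pr=r$, because $p$ acts as $1$ on $Z$. So $c=\sum x_i$ on $Z$, and for $t(x,y,z):=c(x,y,\dots,y,z)$ we get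
$$t(x,y,z)=x+(p-2)y+z=x-y+z\quad\text{on }Z. \tag{1}$$

**Step 3: subuniverses of $Z$.** We show that $Z$ *has no proper subuniverse with at least two elements*. Let $\emptyset\ne Z'\le Z$. It is closed under $x-y+z$, so $Z'=\tau+Z_0$ with $Z_0$ a subgroup. If $f=\sum r_ix_i$ is an operation and $u\in Z_0$, then $f(\tau,\dots,\tau+u,\dots,\tau)=\tau+r_iu\in Z'$, so $r_iZ_0\subseteq Z_0$. Hence, if $|Z'|\ge2$, then $Z'$ is affine, with $\tau$ as zero. The preimage of $Z'$ in $Y$ is a subuniverse of $\mathbf A$ with affine quotient $Z'$. By minimality of $|Y|$ it is $Y$, so $Z'=Z$.

**Step 4: congruences of $M=Z^2$.** We list the possible sizes, because later every piece of information will be measured by a congruence of $M$. Operations act on $M$ as $\sum r_ix_i$ (coordinatewise), $t$ acts as $x-y+z$, and nonempty subuniverses are cosets of subgroups.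

**Lemma 2.** Let $\alpha\le M^2$ be reflexive. Then $\alpha$ is a congruence of $M$. The set $\alpha_0=\{m:(0,m)\in\alpha\}$ is a subgroup and a subuniverse of $M$, $(m,m')\in\alpha\iff m'-m\in\alpha_0$, and $|\alpha_0|\in\{1,q,q^2\}$.

*Proof.* Symmetry and transitivity follow from $(b,a)=(a,a)-(a,b)+(b,b)$ and $(a,c)=(a,b)-(b,b)+(b,c)$. The set $\alpha_0$ is a subuniverse because $0$ is idempotent, and it is closed under $x-y+z$ and contains $0$, so it is a subgroup. The equivalence follows from $(0,m'-m)=(m,m')-(m,m)+(0,0)$ and $(m,m')=(0,m'-m)-(0,0)+(m,m)$. The first projection of $\alpha_0$, and its fibre $\{z:(0,z)\in\alpha_0\}$, are subuniverses of $Z$ containing $0$. By Step 3 each is $\{0\}$ or $Z$, and $|\alpha_0|$ is the product of their sizes. $\blacksquare$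

Write $0$ and $V$ for the least and the largest congruence of $M$, and call $\alpha$ *middle* if $|\alpha_0|=q$. Thus every congruence is $0$, middle, or $V$. Comparing sizes: distinct middle $\alpha,\beta$ satisfy $\alpha_0\cap\beta_0=0$ and $\alpha_0+\beta_0=M$, and a nonzero congruence contained in a middle one equals it. For example, if $Z$ is $\mathbb Z_2$ and all operations act as sums of an odd number of variables, the middle congruences of $M$ are the kernels of the three maps $(a,b)\mapsto a$, $b$, $a+b$.

The next lemma will be used all the time. It says that in a compatible relation to $M$ the fibres with the largest direction group dominate.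

**Lemma 3.** Let $P\le B\times M$ project onto $B$. Let $N(b)=\{m:(b,m)\in P\}$, a coset of a subgroup $U_b$.

1. $U_{t(b_1,b_2,b_3)}\supseteq U_{b_1}+U_{b_2}+U_{b_3}$.
2. There is $b^*$ with $U_{b^*}\supseteq U_b$ for all $b$. The set $B^*=\{b:U_b=U_{b^*}\}$ is a subuniverse, and $t(b,b^*,b^*)\in B^*$ for all $b$.
3. If $P$ projects onto $M$, then $\alpha=\{(m,m'):\exists b\;\; m,m'\in N(b)\}$ is a congruence of $M$ with $\alpha_0=\bigcup_b U_b=U_{b^*}$.

*Proof.* $N(b)$ is a nonempty subuniverse of $M$ because $b$ is idempotent, so it is a coset. For an operation $f=\sum r_ix_i$ we have $N(f(b_1,\dots,b_n))\supseteq\{\sum r_im_i:m_i\in N(b_i)\}$. Taking differences,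
$$U_{f(\bar b)}\supseteq\{\textstyle\sum r_iu_i:u_i\in U_{b_i}\}. \tag{2}$$
For $f=t$ this is (1.) of the lemma. Choose $b^*$ with $|U_{b^*}|$ maximal. Then $U_{t(b^*,b,b)}\supseteq U_{b^*}+U_b$, so maximality gives $U_b\subseteq U_{b^*}$. If all $b_i\in B^*$, then (2) with all $u_i$ equal to one $u$ gives $U_{f(\bar b)}\supseteq\{\sum r_iu:u\in U_{b^*}\}=U_{b^*}$, as $\sum r_i=1$; so $f(\bar b)\in B^*$. By part 1, $U_{t(b,b^*,b^*)}\supseteq U_{b^*}$, so $t(b,b^*,b^*)\in B^*$. Under the hypothesis of part 3, $\alpha$ is a reflexive subuniverse of $M^2$, hence a congruence by Lemma 2. If $m\in\alpha_0$, then $0,m\in N(b)$ for some $b$, so $m\in U_b$. If $m\in U_b$, then $n,n+m\in N(b)$ for some $n$, so $(n,n+m)\in\alpha$ and $m\in\alpha_0$. So $\alpha_0=\bigcup_bU_b=U_{b^*}$. $\blacksquare$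

## Forest relations with labels in $M$

Here is how the absence of cycles meets linear algebra: a finite graph in which every vertex has degree at least two contains a cycle.

**Lemma 4.** Let $R\le B\times C$ be subdirect, and a forest when viewed as a bipartite graph on the disjoint union $B\sqcup C$. Let $\lambda:R\to M$ be a surjective homomorphism such that no proper subuniverse of $R$ maps onto $M$. Let $\alpha$ (resp. $\beta$) be the set of pairs $(\lambda(r),\lambda(r'))$ with $r,r'\in R$ sharing the $B$-coordinate (resp. the $C$-coordinate). Then $\alpha=0$ or $\beta=0$.

*Proof.* Apply Lemma 3 to $\{(b,\lambda(b,c)):(b,c)\in R\}$ and to $\{(c,\lambda(b,c)):(b,c)\in R\}$, obtaining $b^*,B^*$ and $c^*,C^*$; the congruences in part 3 are $\alpha$ and $\beta$. Pick $r_1\in R$ with first coordinate $b^*$ and $r_2\in R$ with second coordinate $c^*$. For $r\in R$ consider $t(t(r,r_1,r_1),r_2,r_2)$. By (1) its label is $\lambda(r)$. The first coordinate of $t(r,r_1,r_1)$ is in $B^*$ by Lemma 3.2, and by Lemma 3.1 it stays in $B^*$ after the second application of $t$. The second coordinate of the result is in $C^*$ by Lemma 3.2. So the subuniverse $R\cap(B^*\times C^*)$ maps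 onto $M$, and it equals $R$. Since $R$ is subdirect, $U_b=\alpha_0$ and $U_c=\beta_0$ for all $b\in B$, $c\in C$. If $\alpha$ and $\beta$ were both nonzero, every vertex would have incident edges with at least two labels, so degree at least $2$. A nonempty finite graph of minimum degree at least $2$ has a cycle, a contradiction. $\blacksquare$

## An instance that expresses addition

**Step 5: the instance and its minimal solution set.** We translate the affine quotient into a concrete instance. The relation
$$R_3=\{(u,v,w)\in Y^3:[u]+[w]=[v]\}$$
is a nonempty subuniverse of $\mathbf A^3$, because the maps $\sum r_ix_i$ commute with addition. By (F4) it is pp-definable in $\mathbb D^c$. Reading the formula as an instance, and identifying variables linked by equalities, we get an instance $G$ of $CSP(\mathbb D^c)$ and variables $x,y,z$ of $G$ with $R_3=\{(h(x),h(y),h(z)):h\in\mathcal H\}$, where $\mathcal H=\mathrm{Hom}(G,\mathbb D^c)\le\mathbf A^G$. Put $\Lambda(h)=([h(x)],[h(z)])$. This is a surjective homomorphism $\mathcal H\to M$: the values at $x$ and $z$ can be prescribed freely modulo $\theta$. Let $\mathrm{Sol}\le\mathcal H$ be a subuniverse *minimal* with $\Lambda(\mathrm{Sol})=M$.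 For a variable $g$ of $G$ let
$$S_g=\{\sigma(g):\sigma\in\mathrm{Sol}\}\le\mathbf A,\qquad \mu_g=\{(\Lambda\sigma,\Lambda\sigma'):\sigma,\sigma'\in\mathrm{Sol},\ \sigma(g)=\sigma'(g)\}. \tag{3}$$
By Lemma 2, $\mu_g$ is a congruence of $M$, being a reflexive subuniverse of $M^2$. It measures what the value at $g$ does *not* know about $\Lambda\sigma$. The map $\lambda_g:S_g\to M/\mu_g$, $\sigma(g)\mapsto\Lambda\sigma/\mu_g$, is a well-defined surjective homomorphism.

**Step 6: $\mu_g=V$ if and only if $g$ is constant on $\mathrm{Sol}$.** This identifies the variables that know nothing. If $\mu_g=V$, Lemma 3.3 for $\{(\sigma(g),\Lambda\sigma):\sigma\in\mathrm{Sol}\}$ gives $v\in S_g$ with $U_v=M$, that is, $\Lambda(\{\sigma\in \mathrm{Sol}:\sigma(g)=v\})=M$. This set is a subuniverse, so by minimality it is $\mathrm{Sol}$. The converse is clear.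

**Step 7: $\mu_x=K_x$ and $\mu_z=K_z$, the kernels of the first and the second coordinate projection of $M$.** So $x$ and $z$ know exactly one coordinate each. We have $S_x\le Y$, and $S_x$ maps onto $Z$, so $S_x=Y$ by minimality of $|Y|$. Clearly $\mu_x\subseteq K_x$, and $K_x$ is middle. If $\mu_x\ne K_x$, then $\mu_x=0$ and $\lambda_x:Y\to M$ is onto. The preimage of $\{0\}\times Z$ is then a proper subuniverse of $Y$ with an affine quotient isomorphic to $Z$, contradicting minimality of $|Y|$. The same argument with $Z\times\{0\}$ works for $z$. In particular $x$ and $z$ are non-constant, by Step 6.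

**Step 8: $x$ and $z$ are connected in $G$ through non-constant variables.** Adjacency of variables means occurring together in a binary constraint. This step is why we took the ternary relation $R_3$ and not just the free pair $(x,z)$. Suppose the claim fails, and let $C$ be the component of $x$ among the non-constant variables, so $z\notin C$. For $\sigma,\sigma'\in\mathrm{Sol}$ let $\tau=\sigma$ on $C$ and $\tau=\sigma'$ elsewhere. A binary constraint with exactly one variable in $C$ has its other variable constant on $\mathrm{Sol}$, where $\sigma$ and $\sigma'$ agree; all other constraints only see $\sigma$ or only see $\sigma'$. So $\tau\in\mathcal H$, and therefore $[\tau(x)]+[\tau(z)]=[\tau(y)]$.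

* If $y\notin C$: $[\sigma(x)]+[\sigma'(z)]=[\sigma'(y)]=[\sigma'(x)]+[\sigma'(z)]$, so $[\sigma(x)]=[\sigma'(x)]$ for all $\sigma,\sigma'$.
* If $y\in C$: $[\sigma(x)]+[\sigma'(z)]=[\sigma(y)]=[\sigma(x)]+[\sigma(z)]$, so $[\sigma(z)]=[\sigma'(z)]$ for all $\sigma,\sigma'$.

Both contradict $\Lambda(\mathrm{Sol})=M$.

**Step 9: for $g$ non-constant, $S_g$ lies in one component of $(D,E)$ and on one level.** This is what $\mathrm{sel}$ can do for us. By Lemma 1, $\mathrm{sel}$ is an operation; on $M/\mu_g$ it acts as $rx+r'y$ with $r+r'=1$. Suppose $u,v\in S_g$ have labels $\lambda_g(u)=a\ne b=\lambda_g(v)$ and differ in component or level. Then $\mathrm{sel}(u,v)=\mathrm{sel}(v,u)$, say it is $u$. So $ra+r'b=a=rb+r'a$. Adding, $a+b=2a$, so $a=b$, a contradiction; if the common value is $v$, the same computation gives $a+b=2b$. Hence elements with different labels agree in component and level. Since $\mu_g\ne V$, there are at least two labels, so two elements with the same label can be compared through a third one with another label, and all elements of $S_g$ agree.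

**Step 10: a walk from $x$ to $z$, and adjacent variables.** We look for the place where knowledge changes. Take a walk $x=h_0,\dots,h_N=z$ in $G$ through non-constant variables, so $\mu_{h_i}\ne V$ for all $i$. Let $j$ be least with $\mu_{h_j}\notin\{0,K_x\}$; it exists since $\mu_z=K_z$. Let $i<j$ be largest with $\mu_{h_i}=K_x$. Strictly between them $\mu=0$, and $\mu_{h_j}$ is middle and different from $K_x$.

*We have $j\ge i+2$.* Suppose $j=i+1$, and consider $R=\{(\sigma(h_i),\sigma(h_j)):\sigma\in\mathrm{Sol}\}$. As $h_i,h_j$ share a binary constraint, the pairs of $R$ are edges of the forest $(D,E)$ between two different levels, so $R$ is a forest as a bipartite graph. The map $\Lambda$ factors through $R$, because $\mu_{h_i}\cap\mu_{h_j}=0$. No proper subuniverse of $R$ maps onto $M$, because its preimage in $\mathrm{Sol}$ would be a proper subuniverse mapping onto $M$. But in Lemma 4 we would have $\alpha=\mu_{h_i}\neq0$ and $\beta=\mu_{h_j}\ne0$, a contradiction.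

Why does this not finish the proof? For $j>i+1$ the variables in between know both coordinates ($\mu=0$), so no two neighbours on the walk contradict Lemma 4. One would like to apply Lemma 4 to the two ends, that is, to $\{(\sigma(h_i),\sigma(h_j))\}$, but this relation need not be a forest: already in a tree with one vertex $u$ and two neighbours $a_1,a_2$ of it on the same level, the pairs of ends of walks $a_i,u,a_j$ form the $4$-cycle $\{a_1,a_2\}\times\{a_1,a_2\}$. We have to carry the forest property across the stretch where $\mu=0$.

**Step 11: notation for the stretch.** Write $g_0=h_i,\dots,g_{n+1}=h_j$ with $n\ge1$, $S_k=S_{g_k}$, $\ell_k$ for the level of $S_k$, $R_k=\{(\sigma(g_k),\sigma(g_{k+1})):\sigma\in\mathrm{Sol}\}$, $K_1=\mu_{g_0}$ and $K_2=\mu_{g_{n+1}}$. Then $K_1,K_2$ are *distinct middle congruences*. For $1\le k\le n$ we have $\mu_{g_k}=0$, so there is a surjective homomorphism $\lambda:S_k\to M$ with $\lambda(\sigma(g_k))=\Lambda\sigma$; its values are called *labels*. All $S_k$ lie in one tree component $H$ of $(D,E)$, and pairs in $R_k$ are adjacent in $H$, so $|\ell_{k+1}-\ell_k|=1$. Taking preimages in $\mathrm{Sol}$, minimality of $\mathrm{Sol}$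 gives, for $1\le k\le n$:
$$\text{if }B\le S_k\text{ and }\lambda(B)=M,\text{ then }B=S_k. \tag{4}$$

The letters $x,y,z$ for variables of $G$ are not needed any more.

## Congruences whose classes have disjoint hulls

Fix $1\le k\le n$. For a reflexive compatible relation $\rho\le S_k^2$, its *type* is $\{(\lambda s,\lambda s'):(s,s')\in\rho\}$, a congruence of $M$ by Lemma 2. Write $[u,v]$ for the path in the tree $H$ from $u$ to $v$, and $\mathrm{hull}(A)=\bigcup_{u,v\in A}[u,v]$, the least subtree of $H$ containing $A$.

**Definition (tree congruence).** A *tree congruence* on $S_k$ is a congruence whose classes have pairwise disjoint hulls.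

To see what is demanded, forget the algebra and take a path in $H$ that alternates between two levels, with lower vertices $p_1,p_2,p_3,p_4$ in this order. The partition $\{p_1,p_2\},\{p_3,p_4\}$ has disjoint hulls. The partition $\{p_1,p_3\},\{p_2,p_4\}$ does not: both hulls contain $p_2$.

The plan is this: $K_1$, the type of the forgetting at $g_0$, will be carried along $S_1,\dots,S_n$ as the type of a tree congruence, and at $g_{n+1}$ it will meet $K_2$ in a forest, against Lemma 4.

We repeatedly use that *the equivalence generated by a set of reflexive compatible relations is a congruence.* Indeed, it is the union of all finite compositions of these relations and their inverses. Each composition is compatible, and by reflexivity any two are contained in a third (their composition), so the union is compatible.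

**Lemma 5.** (a) If $\eta$ is a congruence of $S_k$ of type $K$, then for every $\eta$-class $A$, $\lambda(A)$ is a full coset of $K_0$.

(b) If $\rho\le S_k^2$ is reflexive of type $K$, then $\{\lambda s:(s,s')\in\rho\}=\lambda(s')+K_0$ for all $s'\in S_k$. If $K=V$, then $\rho=S_k^2$.

*Proof.* (a) Apply Lemma 3 to $\{(s/\eta,\lambda s):s\in S_k\}$. Here $N(A)=\lambda(A)$ and $\alpha=K$, so there is a class $A^*$ with $U_{A^*}=K_0$, the largest possible. Fix $s^*\in A^*$. The set $\{s:U_{s/\eta}=K_0\}$ is a subuniverse, and it contains $t(s,s^*,s^*)$, of label $\lambda(s)$, for every $s$. So it maps onto $M$ and is $S_k$ by (4).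

(b) Let $N(s')=\{\lambda s:(s,s')\in\rho\}$. It contains $\lambda(s')$ and lies in $\lambda(s')+K_0$, so $U_{s'}\subseteq K_0$. For $v\in K_0$ there is $(s,s')\in\rho$ with $\lambda s-\lambda s'=v$, and then $v\in U_{s'}$, since $\lambda s,\lambda s'\in N(s')$. Apply Lemma 3 to $\{(s',\lambda s):(s,s')\in\rho\}$. The largest $U_{s'}$ contains all others, so it is $K_0$; and $\{s':U_{s'}=K_0\}$ is a subuniverse which, as in (a), contains elements $t(s',s^*,s^*)$ of all labels. By (4) it is $S_k$, and $N(s')=\lambda(s')+K_0$ for all $s'$. If $K=V$, then each $\{s:(s,s')\in\rho\}$ is a subuniverse with all labels, hence $S_k$ by (4). $\blacksquare$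

**Lemma 6.** If tree congruences $\eta,\xi$ on $S_k$ have middle types $K,K'$, then $K=K'$.

*Proof.* Let $\Gamma$ be the bipartite graph whose vertices are the hulls of the $\eta$-classes on one side and the hulls of the $\xi$-classes on the other, adjacency meaning nonempty intersection. Let $W$ be the union of all these subtrees. For a graph let $\chi$ be the number of vertices minus the number of edges; $\chi=1$ for a tree. Each vertex or edge of $W$ lies in $a\le1$ hulls of $\eta$-classes and $b\le1$ hulls of $\xi$-classes, with $a+b\ge1$, so $a+b-ab=1$. Summing over vertices and subtracting the sum over edges, $\chi(W)$ is the sum of $\chi$ over all hulls minus the sum of $\chi$ over all nonempty intersections of an $\eta$-hull with a $\xi$-hull. A nonempty intersection of subtrees is a tree, so $\chi(W)=\#V(\Gamma)-\#E(\Gamma)$. As a subgraph of $H$, $W$ is a forest, so $\chi(W)$ is its number of components, which is the number of components of $\Gamma$. A graph whose $\chi$ equals its number of components is a forest; so $\Gamma$ is a forest. The relation $R=\{(s/\eta,s/\xi):s\in S_k\}$ is a subgraph of $\Gamma$, since $s$ lies in both hulls; so $R$ is a forest.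

Suppose $K\neq K'$. Then $K\cap K'=0$, so $\lambda$ factors through $R$. By (4), no proper subuniverse of $R$ maps onto $M$. In Lemma 4 we have $\alpha=K\ne0$ and $\beta=K'\ne0$, a contradiction. $\blacksquare$

**Lemma 7.** $S_1$ has a tree congruence of type $K_1$.

*Proof.* View $R_0$ as a subgraph of $H$ between the disjoint levels of $S_0$ and $S_1$, and let $s\,\eta\,s'$ if $s,s'\in S_1$ lie in the same component of it. This is the transitive closure of the relation "$s,s'$ have a common $R_0$-neighbour in $S_0$", which is reflexive, symmetric and compatible; so $\eta$ is a congruence. Its classes lie in disjoint subtrees, so their hulls are disjoint. The relation has type $\{(\Lambda\sigma,\Lambda\sigma'):\sigma(g_0)=\sigma'(g_0)\}=\mu_{g_0}=K_1$. As $K_1$ is transitive, its transitive closure $\eta$ also has type $K_1$. $\blacksquare$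

Now try to go from $S_k$ to $S_{k+1}$ in the same way: link $u,u'\in S_{k+1}$ if they have $R_k$-neighbours in a common $\eta$-class, and close transitively. The danger is that hulls overlap. Here is the smallest picture, as bare graphs: $a,a',s$ on the level of $S_k$, $u,v,v'$ on the next, tree edges $au,a'u,su,av,a'v'$. Let the $\eta$-classes be $A=\{a,a'\}$ and $\{s\}$, with disjoint hulls $\{a,u,a'\}$ and $\{s\}$, and let $R_k=\{(a,v),(a',v'),(s,u)\}$. The new classes are $\{v,v'\}$ and $\{u\}$, but the hull of $\{v,v'\}$ contains $u$. What went wrong is that $u$ lies in the hull of $A$ while its $R_k$-neighbour is not in $A$. So we ask for more.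

**Proposition 8.** Let $1\le k\le n$. If $S_k$ has a tree congruence of type $K_1$, then it has one, $\eta$, that also satisfies
$$(s,u)\in R_k,\ A\in S_k/\eta,\ u\in\mathrm{hull}(A)\ \Longrightarrow\ s\in A. \tag{5}$$

**Lemma 9.** Let $\eta$ be a tree congruence on $S_k$ of type $K_1$ satisfying (5). If $k<n$, then $S_{k+1}$ has a tree congruence of type $K_1$. If $k=n$, we have a contradiction.

*Proof.* Let $R=\{(s/\eta,u):(s,u)\in R_k\}$, a compatible subdirect relation, viewed as a bipartite graph on $S_k/\eta\sqcup S_{k+1}$.

*$R$ is a forest.* By (5), a vertex $u\in S_{k+1}$ lying in some $\mathrm{hull}(A)$ has $A$ as its only $R$-neighbour. A vertex $u$ outside all hulls is adjacent in $H$ to $\mathrm{hull}(A)$ for each of its $R$-neighbours $A$. Contracting the disjoint hulls in $H$ gives a tree, and the pairs $(A,u)\in R$ with $u$ outside all hulls are distinct edges of it. The remaining $u$ have degree $1$ in $R$. So $R$ is a forest with pendant vertices attached, hence a forest.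

*Components of $R$ occupy disjoint connected parts of $H$.* For a component $\gamma$ of $R$ let $T_\gamma$ be the union of the hulls of the classes in $\gamma$ and the vertices $u\in\gamma$. It is connected in $H$, since for $(A,u)\in R$ the vertex $u$ lies in $\mathrm{hull}(A)$ or is adjacent to it. For distinct $\gamma$ these sets are disjoint: the hulls are disjoint, and a $u$ lying in $\mathrm{hull}(A)$ is in the component of $A$.

*Case $k<n$.* Let $\eta'$ be the relation "same component of $R$" on $S_{k+1}$. It is the transitive closure of the reflexive, symmetric, compatible relation "having a common $R$-neighbour", hence a congruence. The hulls of its classes lie in the disjoint connected sets $T_\gamma$, so $\eta'$ is a tree congruence. If $(s,u),(s',u')\in R_k$ and $s\,\eta\,s'$, then $\lambda u=\lambda s$ and $\lambda u'=\lambda s'$ are $K_1$-related; and all pairs of $K_1$ arise in this way, since $\eta$ has type $K_1$ and every $s$ occurs in $R_k$. So the generating relation, and with it $\eta'$, has type $K_1$.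

*Case $k=n$.* Now $R=\{(\sigma(g_n)/\eta,\sigma(g_{n+1})):\sigma\in\mathrm{Sol}\}$. The map $\Lambda$ factors through $R$: if $\sigma,\sigma'$ give the same pair, then $(\Lambda\sigma,\Lambda\sigma')\in K_1\cap K_2=0$. By minimality of $\mathrm{Sol}$, no proper subuniverse of $R$ maps onto $M$. In Lemma 4, $\alpha=K_1\ne0$ and $\beta=\mu_{g_{n+1}}=K_2\neq0$: a contradiction. $\blacksquare$

Starting from Lemma 7 and alternating Proposition 8 and Lemma 9, we reach $k=n$ and the contradiction. So it remains to prove Proposition 8, which takes the rest of the lecture.

## Walks with a common word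

The operations see $H$ only through compatible relations. The ones that we use are given by walks. A *word* is a finite sequence over $\{+,-\}$. A walk with word $w$ follows arcs of $E$ forwards for $+$ and backwards for $-$. The word of the reversed walks is denoted $w^{-1}$. The relation "there is a $w$-walk from $u$ to $v$" is a subuniverse of $\mathbf A^2$, and operations map tuples of $w$-walks coordinatewise to $w$-walks. The levels along a walk are determined by its initial level and its word.

Reversing all arcs of $E$ and all $F_i$ changes neither $\mathbf A$ nor hulls, replaces $\mathrm{lev}$ by $-\mathrm{lev}$, and leaves all statements intact. So every statement below also holds with up and down interchanged.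

We want to move many elements simultaneously along one word. The next lemma does this for one traveller and several followers that only have to return home. In it, the *index path* of a walk $u_0,\dots,u_N$ is the path $0,1,\dots,N$ with arcs directed as in the walk.

**Lemma 10.** Let $u_0,\dots,u_N$ be a walk in $H$ with levels in $[a,b]$ and $\mathrm{lev}(u_0)=\mathrm{lev}(u_N)=b$. For $1\le i\le r$ let $D_i$ be a connected subgraph of $H$ with levels in $[a,b]$ containing a vertex of level $a$, and let $x_i\in D_i$ have level $b$. Then there are a word $w'$, a $w'$-walk from $0$ to $N$ in the index path, and for every $i$ a closed $w'$-walk at $x_i$ in $D_i$. In particular there is a $w'$-walk from $u_0$ to $u_N$ using only vertices $u_0,\dots,u_N$.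

*Proof.* For $r=0$ take the word of the walk itself.

*Case $r=1$.* Write $D'=D_1$, $x=x_1$. If $N=0$, take the empty word. Otherwise $a<b$. Let $x=p_0,\dots,p_L$ be a path in $D'$ from $x$ to its first vertex of level $a$; so $L\ge1$. Let $\Gamma$ be the graph whose vertices are the pairs $(i,j)$ with $\mathrm{lev}(u_i)=\mathrm{lev}(p_j)$, with an edge between $(i,j)$ and $(i',j')$ whenever $|i-i'|=|j-j'|=1$ and both are vertices. Let $\mathrm{up}(i)$, $\mathrm{dn}(i)$ be the numbers of neighbours of the index $i$ in its path of higher and of lower level, and similarly for $j$. Then $\deg(i,j)=\mathrm{up}(i)\,\mathrm{up}(j)+\mathrm{dn}(i)\,\mathrm{dn}(j)$.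

* Strictly between levels $a$ and $b$, both $i$ and $j$ are interior indices with $(\mathrm{up},\mathrm{dn})\in\{(1,1),(2,0),(0,2)\}$, and the degree is $0$, $2$ or $4$.
* On level $b$ the degree is $\mathrm{dn}(i)\,\mathrm{dn}(j)$. Here $\mathrm{dn}(i)=1$ for $i\in\{0,N\}$ and $2$ otherwise, and $\mathrm{dn}(j)=1$ for $j=0$ and $2$ otherwise. So the degree is odd exactly if $i\in\{0,N\}$ and $j=0$.
* On level $a$, $i$ is interior with $\mathrm{up}(i)=2$ and $\mathrm{dn}(i)=0$, so the degree is even.

So $(0,0)$ and $(N,0)$ are the only vertices of odd degree. Every component has an even number of such vertices, so they lie in one component of $\Gamma$. A path between them projects to an index walk from $0$ to $N$ and to a closed walk at $x$ in $D'$. Both have the same word, since the levels agree at every step.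

*Induction on $r$.* Suppose that for $D_1,\dots,D_{r-1}$ the statement is given by an index walk $\iota:\{0,\dots,N'\}\to\{0,\dots,N\}$ and closed walks $\pi_i:\{0,\dots,N'\}\to D_i$ at $x_i$, all with the same word. Apply the case $r=1$ to the walk $u_{\iota(0)},\dots,u_{\iota(N')}$ and to $D_r,x_r$. This gives a word $w'$, a $w'$-walk $\iota'$ from $0$ to $N'$ in the index path of this walk, and a closed $w'$-walk at $x_r$ in $D_r$. Then $\iota\circ\iota'$ is a $w'$-walk from $0$ to $N$, and $\pi_i\circ\iota'$ is a closed $w'$-walk at $x_i$ in $D_i$ for $i<r$. $\blacksquare$

An example: let the walk have levels $2,1,0,1,2$ and let the path $p_0,\dots,p_4$ have levels $2,1,2,1,0$. The path in $\Gamma$ is $(0,0),(1,1),(0,2),(1,3),(2,4),(3,3),(4,2),(3,1),(4,0)$. Both travellers see the levels $2,1,2,1,0,1,2,1,2$; the first one has to step back at the beginning and at the end.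

**Lemma 11.** Let $D_1,\dots,D_r$ be connected subgraphs of $H$ with levels in $[a,b]$, each containing vertices of levels $a$ and $b$. Let $x_i,y_i\in D_i$ have level $b$. Then some word $w$ admits, for all $i$, a $w$-walk in $D_i$ from $x_i$ to $y_i$. The same holds with all $x_i,y_i$ of level $a$.

*Proof.* For $i=1,\dots,r$ in turn, apply Lemma 10 to a walk in $D_i$ from $x_i$ to $y_i$, with followers $D_l$ ($l\ne i$) at $y_l$ if $l<i$ and at $x_l$ if $l>i$. Concatenate the resulting words. The second statement follows by reversing all arcs. $\blacksquare$

## Bands of levels

Fix $k$ and write $S=S_k$, $\ell=\ell_k$. For an interval $I\ni\ell$ let $H[I]$ be the subgraph of $H$ induced on the levels in $I$, and $C_I(s)$ the component of $s\in S$ in $H[I]$.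

**Definition (admissible).** The interval $I$ is *admissible* if there is a chain of intervals $\{\ell\}=I_0\subset\dots\subset I_r=I$, each with one level more than the previous one, such that $C_{I_j}(s)$ meets every level of $I_j$ for all $j$ and all $s\in S$.

For instance, as bare graphs, let $H$ be $s_1\to a_1\to c\leftarrow a_2\leftarrow s_2$ with levels $0,1,2,1,0$ and $S=\{s_1,s_2\}$. Then $[0,1]$ is admissible, with $C_{[0,1]}(s_i)=\{s_i,a_i\}$. So is $[0,2]$, where both components become all of $H$. The interval $[-1,0]$ is not admissible.

**Lemma 12.** Let $I=[a,b]$ be admissible, $(s_i)$ a finite family from $S$ (repetitions allowed), and $x_i\in C_I(s_i)$, all of level $b$ or all of level $a$. Then some word $w$ admits $w$-walks in $H[I]$ from $s_i$ to $x_i$ for all $i$.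

*Proof.* Induction along the chain. If $|I|=1$, then $C_I(s_i)=\{s_i\}$, so $x_i=s_i$ and the empty word works. Let $I$ arise from the admissible $I^-$ by adding level $b$; adding level $a$ is the same after reversing arcs.

Suppose the $x_i$ have level $b$. In $C_I(s_i)$ take a path from $s_i$ to its first vertex $p_i$ of level $b$. The preceding vertex has level $b-1$ and lies in $C_{I^-}(s_i)$. By induction we reach these preceding vertices simultaneously, then the $p_i$ by one $+$, then the $x_i$ by Lemma 11 applied to the $C_I(s_i)$.

Suppose the $x_i$ have level $a$. By induction we reach simultaneously some level-$a$ vertices of the $C_{I^-}(s_i)$, and then the $x_i$ by Lemma 11 (level-$a$ version) applied to the $C_I(s_i)$. $\blacksquare$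

**Lemma 13.** For admissible $I$, the relation $s\approx_Is'\iff C_I(s)=C_I(s')$ is a tree congruence on $S$.

*Proof.* For each component $C=C_I(s)$ with $s\in S$, choose a vertex $x_C\in C$ of the top level of $I$. By Lemma 12 there is a word $w$ leading every $s\in S$ to $x_{C_I(s)}$ inside $H[I]$. Suppose $s_i\approx_Is_i'$, $C_i=C_I(s_i)=C_I(s_i')$, and $f$ is an operation. Then $f(\bar s)$ and $f(\bar s')$, both in $S$ and hence of level $\ell$, have $w$-walks to the same vertex $f(x_{C_1},x_{C_2},\dots)$. The levels along these walks are determined by $\ell$ and $w$, so they stay in $I$. Hence $f(\bar s)\approx_If(\bar s')$. The classes lie in disjoint subtrees of $H$. $\blacksquare$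

Let $\tau(I)$ be the type of $\approx_I$. Then $\tau(\{\ell\})=0$, and $I\subseteq I'$ implies $\tau(I)\subseteq\tau(I')$.

*There is an admissible interval $J$ with $\tau(J)=V$.* Let $J$ be the set of all levels $\ell_0,\dots,\ell_{n+1}$, an interval since consecutive ones differ by $1$. It is admissible: the sets $\{\ell_{k-p},\dots,\ell_{k+p'}\}$, increasing first $p$ from $0$ to $k$ and then $p'$ from $0$ to $n+1-k$, are intervals growing by at most one level at a time (omit repetitions); and for $s=\sigma(g_k)$ the walk $\sigma(g_{k-p}),\dots,\sigma(g_{k+p'})$ shows that the component of $s$ meets all their levels. If $\sigma(g_0)=\sigma'(g_0)$, then $\sigma(g_k)\approx_J\sigma'(g_k)$, via walks through the common vertex; likewise with $g_{n+1}$. So $\tau(J)\supseteq K_1\cup K_2$, and since $(K_1)_0+(K_2)_0=M$ we get $\tau(J)=V$.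

## Contracting the critical band: proof of Proposition 8

Let $\eta_0$ be the given tree congruence of type $K_1$ on $S=S_k$.

**Step 12: the critical band.** We look at the moment when $\tau$ becomes $V$. On the chain from $\{\ell\}$ to $J$ choose consecutive admissible intervals $I\subset I'$ with $\tau(I)\ne V=\tau(I')$. Reversing all arcs if necessary, $I=[a,b]$ and $I'=[a,b+1]$. By Lemma 5(a) a $\approx_{I'}$-class has all labels, and it is a subuniverse, so by (4) it is all of $S$. Hence *$S$ lies in one component $T$ of $H[I']$.* Since $T$ is a subtree, $\mathrm{hull}(A)\subseteq T$ for all $A\subseteq S$.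

**Step 13 (Case A): $\tau(I)\ne0$.** In this case the band itself gives the desired congruence. The type $\tau(I)$ is middle, so by Lemma 6, applied to $\approx_I$ and $\eta_0$, $\tau(I)=K_1$. Take $\eta=\,\approx_I$. To verify (5), let $A=S\cap C$ be a class, $C$ a component of $H[I]$, and let $u\in\mathrm{hull}(A)\subseteq C$, $(s,u)\in R_k$. Then $s$ is adjacent to $u$ and has level $\ell\in I$. So $s\in C$, that is, $s\in A$.

**Step 14 (Case B): $\tau(I)=0$; the contracted tree $X$.** From now on $\tau(I)=0$, and we measure distances in a smaller tree. Let $X$ be the tree obtained from $T$ by contracting each component of $H[I]$ contained in $T$. Its nodes are these components (*comps*) and the level-$(b+1)$ vertices of $T$ (*tops*). $X$ is bipartite between comps and tops, because two vertices of level $b+1$ are not adjacent and two different comps have no edge between them. A path $[u,v]$ in $T$ is mapped to the $X$-path between the nodes of $u$ and $v$. Put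
$$D_s=C_I(s),\qquad \delta(s,s')=\tfrac12d_X(D_s,D_{s'})\in\mathbb Z .$$
Elements with different labels have $D_s\neq D_{s'}$, since $\tau(I)=0$. Let $\kappa\ge1$ be the minimum of $\delta(s,s')$ over all pairs with different labels, and let $\mathcal P$ be the symmetric, nonempty set of pairs with different labels and $\delta=\kappa$. In the example after the definition of admissible, with $I=[0,1]$, the tree $X$ is the path $D_{s_1},c,D_{s_2}$, and $\delta(s_1,s_2)=1$.

A walk starting in $S$ with levels in $I'$ stays in $T$. If it visits level $b+1$ exactly $j$ times and ends on a level in $I$, it induces a walk of length $2j$ in $X$ of the form comp, top, comp, …, top, comp.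

**Step 15: distance at most $j$ is covered by compatible relations.** The next lemma lets the algebra see $\delta$.

**Lemma 14.** For $s,s'\in S$ with $\delta(s,s')=j$ there is a word $Q$ such that $\rho_Q=\{(r,r')\in S^2:\text{there is a }Q\text{-walk from }r\text{ to }r'\}$ is a reflexive compatible relation containing $(s,s')$, and every $Q$-walk from an element of $S$ stays in $T$ and visits level $b+1$ exactly $j$ times. Hence $\delta(r,r')\le j$ for $(r,r')\in\rho_Q$.

*Proof.* For $r\in S$ the component $C_{I'}(r)=T$ meets level $b+1$. On a path in $T$ from $r$ to its first vertex $p_r$ of level $b+1$, the vertex $y_r$ preceding $p_r$ lies in $D_r$, has level $b$, and is adjacent to $p_r$.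

*Case $j\ge1$.* Let $D_s=E_0,p_1,E_1,\dots,p_j,E_j=D_{s'}$ be the $X$-path, and let $y_i\in E_{i-1}$ and $z_i\in E_i$ be level-$b$ neighbours of $p_i$. By Lemma 12 for $I$, move simultaneously $s$ to $y_1$ and every $r\in S$ to $y_r$. (So $s$ occurs twice in the family, once as the traveller and once among the $r$.) Then do the following for $i=1,\dots,j$. Apply $+,-$ with $y_i\to p_i\to z_i$ and $y_r\to p_r\to y_r$. If $i<j$, move $z_i$ to $y_{i+1}$ inside $E_i$ while each $r$ makes a closed walk at $y_r$ in $D_r$. This is Lemma 10; each $D_r$ meets level $a$ because $I$ is admissible, and of $E_i$ we only need that its levels are in $[a,b]$. Finally apply $w^{-1}$, where $w$ is a word from Lemma 12 leading $s'$ to $z_j\in D_{s'}$ and every $r\in S$ to $y_r$. The total word $Q$ leads $s$ to $s'$ and every $r$ to itself. Apart from the $j$ visits to level $b+1$, the levels stay in $I$.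

*Case $j=0$.* Put $y=y_s\in D_s=D_{s'}$. Let $Q=w_1w_2^{-1}$, where $w_1$ leads $s\to y$ and $r\to y_r$ for all $r\in S$, and $w_2$ leads $s'\to y$ and $r\to y_r$ for all $r\in S$ (Lemma 12). All levels stay in $I$.

In both cases $\rho_Q$ is reflexive and contains $(s,s')$, and it is compatible as a restriction of a walk relation. All $Q$-walks from $S$ have the same sequence of levels, so they stay in $T$ and make exactly $j$ visits to level $b+1$. The induced walk of length $2j$ in $X$ gives the last assertion. $\blacksquare$

For a pair in $\mathcal P$, the type of $\rho_Q$ is nonzero, since the pair has different labels.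

**Step 16 (Case B1): some middle $K$ relates the labels of all pairs in $\mathcal P$.** Here nearness in $X$ gives the congruence. Let $\eta$ be the equivalence generated by $\{(s,s'):\delta(s,s')\le\kappa\}$. By Lemma 14 this set is a union of reflexive compatible relations $\rho_Q$, so $\eta$ is a congruence. Pairs with $\delta\le\kappa$ have equal labels or are in $\mathcal P$, so they have $K$-related labels. Since $\mathcal P\ne\emptyset$, the type of $\eta$ is nonzero; it is contained in $K$, hence equals $K$.

*$\eta$ is a tree congruence.* For a class $A$, $\mathrm{hull}(A)$ is the union of the paths $[s_1,s_2]$ with $s_1,s_2\in A$ and $\delta(s_1,s_2)\le\kappa$, since this union is connected, contains $A$, and is contained in $\mathrm{hull}(A)$. Suppose $v\in[s_1,s_2]\cap[s_3,s_4]$ with $\delta(s_1,s_2)\le\kappa$ and $\delta(s_3,s_4)\le\kappa$. The node $\nu$ of $v$ lies on both $X$-paths, and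
$$d_X(D_{s_1},D_{s_3})+d_X(D_{s_2},D_{s_4})\le d_X(D_{s_1},\nu)+d_X(\nu,D_{s_3})+d_X(D_{s_2},\nu)+d_X(\nu,D_{s_4})\le4\kappa,$$
because the four middle terms add up to the lengths of the two $X$-paths. So $\delta(s_1,s_3)\le\kappa$ or $\delta(s_2,s_4)\le\kappa$, and the two classes coincide. By Lemma 6, applied to $\eta$ and $\eta_0$, $K=K_1$.

*Condition (5).* Let $(s,u)\in R_k$ and $u\in[s_1,s_2]$ with $s_1,s_2\in A$, $\delta(s_1,s_2)\le\kappa$; then $u\in T$. If $\mathrm{lev}(u)\in I$, then $u\in D_s$, since $s,u$ are adjacent. So $D_s$ lies on the $X$-path from $D_{s_1}$ to $D_{s_2}$, and $\delta(s_1,s)\le\kappa$. If $\mathrm{lev}(u)=b+1$, then $u$ is a top on that path, adjacent to $D_s$ in $X$. A top is not an end of that path, so $d_X(D_{s_1},D_s)\le(2\kappa-1)+1=2\kappa$. In both cases $s\in A$.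

**Step 17 (Case B2): no middle congruence relates the labels of all pairs in $\mathcal P$; a centre of $X$.** We show that $S$ sits on a sphere of $X$, and this will force every $\eta_0$-class to pass near the centre.

**Lemma 15.** In Case B2 there is a node $c$ of $X$ with $d_X(D_s,c)=\kappa$ for all $s\in S$.

*Proof.* Consider the relations $\rho_Q$ given by Lemma 14 for the pairs of $\mathcal P$. Their types are nonzero. If all types were one and the same middle congruence, we would be in Case B1. So either (i) one of them has type $V$, or (ii) two of them, $\rho'=\rho_{Q'}$ and $\rho''=\rho_{Q''}$, have distinct middle types $K',K''$.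

*Case (i).* By Lemma 5(b), $\rho_Q=S^2$, so $\delta\le\kappa$ on $S$, with equality for different labels. Take $s_1,s_2,s_3\in S$ with distinct labels; this is possible as $|M|=q^2\ge4$. The nodes $D_{s_1},D_{s_2},D_{s_3}$ are pairwise at distance $2\kappa$, so their median $c$ is at distance $\kappa$ from each and is the midpoint of each pair. Any $s\in S$ has a label different from those of two of them, say $s_2,s_3$. Then $D_s,D_{s_2},D_{s_3}$ are pairwise at distance $2\kappa$. Their median is the midpoint of $D_{s_2},D_{s_3}$, which is $c$, and it is at distance $\kappa$ from $D_s$.

*Case (ii), choice of $c$.* For $(r,r')\in\mathcal P$ let $\mathrm{mid}(r,r')$ be the middle node of the $X$-path from $D_r$ to $D_{r'}$. Fix a node $o$ of $X$ and choose a pair $(\bar s,\bar s')\in\mathcal P$ whose middle node $c$ is farthest from $o$. *Branches* are the components of $X-c$. Let $N=\{s\in S:d_X(D_s,c)=\kappa\}$, and let $N^\circ$ be the set of $s\in N$ with $D_s$ not in the branch containing $o$ (so $N^\circ=N$ if $o=c$). Elements of $N$ in one branch have $X$-distance at most $2\kappa-2$, since their paths to $c$ enter $c$ through the same node; so they have equal labels.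 The elements $\bar s,\bar s'$ are in $N$ and in different branches, so $N^\circ\ne\emptyset$. At most one label occurs in $N\setminus N^\circ$; call it $m_0$ (arbitrary if $N=N^\circ$).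

*If $s\in N^\circ$ and $(s,r)\in\mathcal P$, then $\mathrm{mid}(s,r)=c$, so $r\in N$.* The node $c_2=\mathrm{mid}(s,r)$ has distance $\kappa$ from $D_s$. If $c_2$ is not in the branch of $D_s$, the path from $D_s$ to $c_2$ passes $c$ at distance $\kappa$, so $c_2=c$. If $c_2$ is in the branch of $D_s$, which does not contain $o$, the path from $o$ to $c_2$ passes $c$, so $c_2$ is farther from $o$ than $c$, contradicting the choice of $c$.

*The labels in $N^\circ$.* Let $\Lambda^\circ=\lambda(N^\circ)\ne\emptyset$. Let $m\in\Lambda^\circ$ and $m'\ne m$ with $m'\in(m+K_0')\cup(m+K_0'')$. Take $s\in N^\circ$ of label $m$. By Lemma 5(b) there is $r$ of label $m'$ with $(r,s)\in\rho'$ or $(r,s)\in\rho''$. Then $\delta(r,s)\le\kappa$ and the labels differ, so $(s,r)\in\mathcal P$ and $r\in N$. Thus $m'\in\Lambda^\circ$ or $m'=m_0$. Now $M=K_0'\oplus K_0''$ is a $q\times q$ grid whose rows and columns are the cosets of $K_0'$ and $K_0''$. Such a grid minus one cell is connected under "same row or column": two cells not on a common line have two common neighbours, at most one of which is removed. If $m_0\in\Lambda^\circ$, then all its neighbours in the grid are in $\Lambda^\circ$ as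 well; so in any case $\Lambda^\circ$ contains a label other than $m_0$. Hence $\Lambda^\circ\supseteq M\setminus\{m_0\}$. A nonempty proper subuniverse of $M$ is a coset of a proper subgroup, so it has at most $q^2/2<q^2-1$ elements. So $\Lambda^\circ$ generates $M$. For $m\in\Lambda^\circ$ choose $s_m\in N^\circ$ of label $m$. By (4), *the elements $s_m$ generate $S$.*

*Common walks through $c$.* Fix $0\ne\varepsilon\in K_0'$. By Lemma 5(b) choose $s_m'$ with $\lambda(s_m')=m+\varepsilon$ and $(s_m',s_m)\in\rho'$. Then $\delta(s_m',s_m)\le\kappa$ and the labels differ, so $(s_m,s_m')\in\mathcal P$ and $\mathrm{mid}(s_m,s_m')=c$. Let $w_0=(Q')^{-1}$. There is a walk in $T$ from $s_m$ to $s'_m$ with word $w_0$ visiting level $b+1$ exactly $\kappa$ times. It induces a walk of length $2\kappa$ in $X$ between nodes at distance $2\kappa$, that is, the geodesic; so its node number $\kappa$ (counting from $0$) is $c$. The word $w_0$ determines the times of the visits to level $b+1$, for all walks with word $w_0$ starting on level $\ell$.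

*$\kappa$ odd.* Then $c$ is a top. At the $\frac{\kappa+1}2$-th visit to level $b+1$, which happens at the same time for all $m$, the walk from $s_m$ is at the vertex $c$. The set of $s\in S$ from which the corresponding prefix of $w_0$ can lead to $c$ is a subuniverse containing all $s_m$, so it is $S$. Such a prefix walk induces a walk of length $\kappa$ in $X$ from $D_s$ to $c$. Hence $d_X(D_s,c)\le\kappa$ for all $s\in S$.

*$\kappa$ even.* Then $c$ is a comp, and right after the $\frac\kappa2$-th visit to level $b+1$ the walk from $s_m$ is at a level-$b$ vertex $v_m\in c$. Let $s\in S$. Then $s=f(s_{m_1},\dots,s_{m_r})$ for some operation $f$. The corresponding prefix of $w_0$ leads from $s$ to $v=f(v_{m_1},\dots,v_{m_r})$, of level $b$, with $\frac\kappa2$ visits to level $b+1$ and all levels in $I'$; in particular $v\in T$. Let $a_c$ be the least level in $c$. Lemma 11 with all $D_i=c$ and the interval $[a_c,b]$ gives a word $w$ with $w$-walks in $c$ from $v_{m_i}$ to $v_{m_1}$ for all $i$. Applying $f$ yields a $w$-walk from $v$ to $f(v_{m_1},\dots,v_{m_1})=v_{m_1}$ on levels in $[a_c,b]\subseteq I$. So $v\in c$, and the induced walk gives $d_X(D_s,c)\le\kappa$.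

*Equality.* For $s\in S$ choose $m\in\Lambda^\circ$ with $m\ne\lambda(s)$. Then $2\kappa\le d_X(D_s,D_{s_m})\le d_X(D_s,c)+\kappa$, so $d_X(D_s,c)\ge\kappa$. $\blacksquare$

**Step 18 (end of Case B2): the given $\eta_0$ satisfies (5).** Let $c$ be as in Lemma 15, and let branches be the components of $X-c$. We have $D_s\neq c$ for all $s\in S$, as $\kappa\ge1$. Elements of $S$ in the same branch have $X$-distance at most $2\kappa-2$, hence the same label. By Lemma 5(a) every $\eta_0$-class has all labels of a coset of $(K_1)_0$, so at least two labels. So *no $\eta_0$-class is contained in a single branch.*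

Suppose $c$ is a top. A class has elements in two branches, and the path between them contains the vertex $c$. So the hull of every $\eta_0$-class contains $c$. But $\eta_0$ has at least two classes, as its type is not $V$, and these have disjoint hulls: a contradiction. So $c$ is a comp, $\kappa$ is even, and $\kappa\ge2$.

Now let $(s,u)\in R_k$, $u\in\mathrm{hull}(A)$ for an $\eta_0$-class $A$, and suppose $s$ lies in another class $A_1\ne A$. Let $\mathcal B$ be the branch containing $D_s$, and let $p$ be the unique node of $\mathcal B$ adjacent to $c$ in $X$; it is a top, because $c$ is a comp. As $u\in T$ is adjacent to $s$, either $u\in D_s$ or $u$ is a top adjacent to $D_s$ in $X$. Since $D_s\ne c$ and $c$ is not a top, in both cases the node of $u$ lies in $\mathcal B$. As $u\in\mathrm{hull}(A)$, the class $A$ has an element in $\mathcal B$, because $X$-paths between nodes outside $\mathcal B$ do not enter $\mathcal B$. It also has one outside $\mathcal B$, because it is not contained in a single branch. The path between two such elements passes the vertex $p$, so $p\in\mathrm{hull}(A)$. Likewise $s\in A_1$ lies in $\mathcal B$ and $A_1$ is not contained in $\mathcal B$,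 so $p\in\mathrm{hull}(A_1)$. This contradicts the disjointness of the hulls. So $s\in A$, and (5) holds for $\eta=\eta_0$.

This proves Proposition 8 in all cases. With Lemmas 7 and 9 it gives, by induction on $k$, the contradiction to the standing assumption. So if $\mathbf A$ has a Taylor operation, then no algebra with more than one element in $HS(\mathbf A)$ is a reduct of a module, and by (F3) $CSP(\mathbb D^c)$, hence $CSP(\mathbb D)$, has bounded width. If $\mathbf A$ has no Taylor operation, $CSP(\mathbb D)$ is NP-complete by (F1), and it is then not tractable if $\mathrm P\ne\mathrm{NP}$. This proves the Theorem. $\blacksquare$
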